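# Shuffle decompositions along 2-thin sets of trajectories

## 1. Five trajectories and two words

A word over $\{0,1\}$ can be read as an instruction for merging two words $x$ and $y$: at each $0$ take the next letter of $x$, at each $1$ the next letter of $y$. The instruction $01101$ merges $x=ab$ and $y=cde$ into $acdbe$. It applies only when the lengths fit: $|x|$ must be the number of $0$s and $|y|$ the number of $1$s. Such an instruction is called a trajectory. Given a set $T$ of trajectories and two languages $L_1,L_2$, collect all words obtained by merging some $x\in L_1$ with some $y\in L_2$ along some $t\in T$. Call the result $L_1\sqcup_T L_2$.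

Work over the one-letter alphabet $\{a\}$, with
$$T=\{\,0^3,\quad 0^6,\quad 0^31^7,\quad 01^7,\quad 0^61^2\,\},\qquad L=\{a^3,a^8\}.$$
Are there languages $L_1,L_2\subseteq a^*$ with $L=L_1\sqcup_T L_2$? A trajectory with $p$ zeros and $q$ ones produces $a^{p+q}$ exactly when $a^p\in L_1$ and $a^q\in L_2$, so we go through the lengths $3,6,10,8$ that occur in $T$.

At length $3$ the only trajectory is $0^3$. As $a^3$ must be produced, $a^3\in L_1$ and $\varepsilon\in L_2$. At length $6$ the only trajectory is $0^6$. As $a^6\notin L$ and $\varepsilon\in L_2$, we get $a^6\notin L_1$. At length $10$ the only trajectory is $0^31^7$. As $a^{10}\notin L$ and $a^3\in L_1$, we get $a^7\notin L_2$. At length $8$ there are two trajectories, and at least one must produce $a^8$. The trajectory $01^7$ needs $a^7\in L_2$, which we have excluded; $0^61^2$ needs $a^6\in L_1$, which we have also excluded. So no decomposition exists.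

Now delete a trajectory and see what changes.

Without $0^6$, the pair $L_1=\{a^3,a^6\}$, $L_2=\{\varepsilon,a^2\}$ works: $0^3$ gives $a^3$, $0^61^2$ gives $a^8$, and $0^31^7$, $01^7$ give nothing because $a^7\notin L_2$.

Without $0^31^7$, the pair $L_1=\{a,a^3\}$, $L_2=\{\varepsilon,a^7\}$ works: $0^3$ gives $a^3$, $01^7$ gives $a^8$, and $0^6$, $0^61^2$ give nothing because $a^6\notin L_1$.

In the original example, information traveled: "$a^3\in L_1$" forced "$a^7\notin L_2$", which forced "$a^6\in L_1$", which was forbidden. With finitely many trajectories such a chain can be followed by hand. If $T$ is infinite but regular, with at most two words of each length, chains can be arbitrarily long. Is there still an algorithm that tells whether a decomposition exists?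

## 2. Shuffle on trajectories and the decomposition problem

**Definition 1 (shuffle on trajectories).** A *trajectory* is a word over $\{0,1\}$. Let $t=0^{j_1}1^{k_1}\cdots0^{j_n}1^{k_n}$ with $j_i,k_i\ge0$, and let $x,y\in\Sigma^*$ with $|x|=|t|_0$ and $|y|=|t|_1$, where $|t|_0,|t|_1$ count the $0$s and $1$s of $t$. Then
$$x\sqcup_t y=\Big\{\prod_{i=1}^n x_iy_i\ \Big|\ x=\prod_{i=1}^n x_i,\ y=\prod_{i=1}^n y_i,\ |x_i|=j_i,\ |y_i|=k_i,\ 1\le i\le n\Big\}.$$
If $|x|\ne|t|_0$ or $|y|\ne|t|_1$, then $x\sqcup_t y$ is undefined and contributes nothing. For $T\subseteq\{0,1\}^*$ and $L_1,L_2\subseteq\Sigma^*$ put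
$$x\sqcup_T y=\bigcup_{t\in T}x\sqcup_t y,\qquad L_1\sqcup_T L_2=\bigcup_{x\in L_1,\ y\in L_2}x\sqcup_T y.$$

When the lengths fit, $x\sqcup_t y$ consists of exactly one word, of length $|t|$. For instance, $T=0^*1^*$ gives catenation and $T=\{0,1\}^*$ gives the unrestricted shuffle.

**Definition 2 (decomposition).** A *$T$-shuffle decomposition* of $L$ is a pair of languages $(L_1,L_2)$ with $L=L_1\sqcup_T L_2$.

No non-triviality condition is imposed. For example, if $0^*\subseteq T$, then $(L,\{\varepsilon\})$ is a decomposition of every $L$: against $y=\varepsilon$ only trajectories without $1$s can be used. The sets $T$ constructed below contain only two words of $0^*$, and we shall see that excluding $\{\varepsilon\}$ as a component changes nothing for them.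

**Definition 3 (thinness).** A language $L\subseteq\Sigma^*$ is *$k$-thin* if $|L\cap\Sigma^n|\le k$ for all $n\ge1$.

The set $(01)^*$ is 1-thin. The set $(01)^*\cup(10)^*$ is 2-thin and not 1-thin. The set $0^*1^*$ has $n+1$ words of length $n$, so it is not $k$-thin for any $k$. The set $T$ of Section 1 is 2-thin, because of length $8$ alone.

The following question is posed in the volume *Implementation and Application of Automata* (doi:10.1007/978-3-540-70844-5): given $k\ge1$, a $k$-thin regular set of trajectories $T$ and a regular language $L$, can we decide whether $L$ has a $T$-shuffle decomposition? Two facts are known. If $T$ is regular and letter-bounded, that is, $T\subseteq a_1^*\cdots a_n^*$ with $a_1,\dots,a_n\in\{0,1\}$, then for a given regular $L$ the existence of a decomposition is decidable, and if one exists the components can be chosen regular. And the question has a positive answer for $k=1$.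

We recall some computability. A set is $\Sigma^0_1$ if it is recursively enumerable, and $\Pi^0_1$ if its complement is $\Sigma^0_1$; equivalently, membership of $n$ has the form "for all $N$, $R(n,N)$" with $R$ decidable. Completeness refers to computable many-one reductions. Two disjoint sets $A,B$ are *recursively inseparable* if no recursive set contains $A$ and is disjoint from $B$. Let $\varphi_e$ be the $e$-th partial recursive function, $\psi(e)=\varphi_e(e)$, and
$$A_0=\{e:\psi(e)=0\},\qquad B_0=\{e:\psi(e)=1\}.$$
These are our standard example of an inseparable pair. Suppose a recursive $C$ contained $A_0$ and missed $B_0$. Let $\varphi_e$ be its characteristic function. If $e\in C$, then $\varphi_e(e)=1$, so $e\in B_0$, impossible. If $e\notin C$, then $\varphi_e(e)=0$, so $e\in A_0\subseteq C$, impossible. In particular neither set is recursive. Moreover, each is $\Sigma^0_1$-complete: for a recursively enumerable $W$ and $b\in\{0,1\}$, the s-m-n theorem gives a computable $g$ such that $\varphi_{g(e)}$ is constantly $b$ if $e\in W$ and nowhere defined otherwise. So $\psi(g(e))=b$ iff $e\in W$.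

Throughout, $a\in\Sigma$ is a fixed letter, $\mathbb N=\{0,1,2,\dots\}$, and $\Sigma$ is arbitrary; $\Sigma=\{a\}$ is allowed. Regular languages are given by finite automata.

**Theorem 1.** There is no algorithm which, given a 2-thin regular $T$ and a regular $L\subseteq a^*$, decides whether $L$ has a $T$-shuffle decomposition. Hence there is no single algorithm which takes as input an integer $k\ge1$, a $k$-thin regular $T$ and a regular $L$, and decides whether $L$ has a $T$-shuffle decomposition.

**Theorem 2.**

1. *Sharpness.* For 1-thin regular $T$ the problem is decidable (this is the known case; a short proof is given below).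
2. *Exact complexity.* For every fixed $k\ge2$ the problem is $\Pi^0_1$-complete. The $\Pi^0_1$ upper bound holds for all recursive $T$ and $L$.
3. *Inseparability.* Among the instances with $T$ 2-thin regular and $L\subseteq a^*$ regular, the class of those with no decomposition and the class of those having a decomposition with $L_1$ finite and $L_2$ regular are recursively inseparable. Hence existence of a decomposition with components in any class $\mathcal C$ containing all regular languages (regular, context-free, recursive, …) is undecidable.
4. *Fixed $L$.* There are a fixed regular $L\subseteq a^*$ and a fixed regular $T_0$ such that for input $n$ (with $T_0\cup\{0^n\}$ 2-thin) it is undecidable whether $L$ has a $(T_0\cup\{0^n\})$-shuffle decomposition.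
5. *Fixed $T$.* There are a fixed 2-thin regular $T$ and a fixed regular $L_0\subseteq a^*$ such that for input $n$ it is undecidable whether $L_0\cup\{a^n\}$ has a $T$-shuffle decomposition.
6. *No recursive components.* There are a 2-thin regular $T$ and a regular $L\subseteq a^*$ such that $L$ has a $T$-shuffle decomposition, but in every $T$-shuffle decomposition $(L_1,L_2)$ of $L$ neither $L_1$ nor $L_2$ is recursive.

## 3. One trajectory per length: the projection test

The simplest case is $k=1$, and it suggests the first method one would try for larger $k$: reconstruct the components by undoing the merge.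

For $|w|=|t|$ let $\pi_0(w,t)$ and $\pi_1(w,t)$ be the subsequences of $w$ at the positions where $t$ has $0$, respectively $1$. Directly from the definition,
$$w\in x\sqcup_t y\iff x=\pi_0(w,t)\ \text{and}\ y=\pi_1(w,t). \tag{1}$$
Define, for $j=1,2$,
$$\widehat L_j=\{\pi_{j-1}(w,t): w\in L,\ t\in T,\ |w|=|t|\}.$$

**Proof of Theorem 2(1).** Let $T$ be 1-thin and regular, and $L$ regular.

**Step 1. The test language is computable.** The purpose is to see that $L=\widehat L_1\sqcup_T\widehat L_2$ can be checked. The pairs $(w,t)$ with $w\in L$, $t\in T$, $|w|=|t|$, written as words over $\Sigma\times\{0,1\}$, form a regular language, recognized by running automata for $L$ and $T$ in parallel. The homomorphism with $(b,0)\mapsto b$ and $(b,1)\mapsto\varepsilon$ maps it onto $\widehat L_1$; exchanging the roles of $0$ and $1$ gives $\widehat L_2$. So both are effectively regular. If $K_1,K_2$ are regular, then $K_1\sqcup_T K_2$ is effectively regular: a nondeterministic automaton keeps a state of an automaton for each of $K_1,K_2,T$. On reading a letter $b$ it either moves the first component by $b$ and the third by $0$, or the second by $b$ and the third by $1$.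 It accepts if all three states are accepting. Equality of regular languages is decidable.

**Step 2. The test is correct.** We show that $L$ has a decomposition iff $L=\widehat L_1\sqcup_T\widehat L_2$. One direction is trivial. For the other, let $L=L_1\sqcup_T L_2$. Take any element of $\widehat L_1$ or $\widehat L_2$, say $\pi_j(w,t)$ with $w\in L$, $t\in T$, $|t|=|w|$. Since $w\in L$, there are $t'\in T$, $x\in L_1$, $y\in L_2$ with $w\in x\sqcup_{t'}y$. Here $|t'|=|w|$, so $t'=t$ because $T$ has only one word of that length. By (1), $x=\pi_0(w,t)$ and $y=\pi_1(w,t)$. Hence $\widehat L_1\subseteq L_1$ and $\widehat L_2\subseteq L_2$, so $\widehat L_1\sqcup_T\widehat L_2\subseteq L$. Finally, each $w\in L$ has such a $t$, and $w\in\pi_0(w,t)\sqcup_t\pi_1(w,t)\subseteq\widehat L_1\sqcup_T\widehat L_2$. So the two languages agree. $\blacksquare$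

For 2-thin $T$ the argument stops at "$t'=t$". The word $w$ may be produced by one of two trajectories, and the projections along the other one need not belong to the components. The test itself then gives wrong answers. Take $T=\{0^3,0^6,01^7,0^61^2\}$ and $L=\{a^3,a^8\}$, the second variation of Section 1. There is a decomposition. But $\widehat L_1=\{a^3,a,a^6\}$ and $\widehat L_2=\{\varepsilon,a^7,a^2\}$, since $a^8$ is projected along both trajectories of length $8$, and $0^6$ merges $a^6$ and $\varepsilon$ into $a^6\notin L$. The set $\widehat L_1\sqcup_T\widehat L_2=\{a^3,a^6,a^8\}$ is too large. For each word of $L$ we must *choose* a trajectory, and the choices interact.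

## 4. Finite refutations, and the search for regular components

If projections fail, one can search. This section shows that one of the two natural searches always works in one direction, which gives the upper bound in Theorem 2(2), and it pinpoints what the other search would need.

**Proof of the upper bound in Theorem 2(2).** Let $T$ and $L$ be recursive, given by decision procedures.

**Step 1. Cut the problem at length $N$.** Call $(X,Y)$ with $X,Y\subseteq\Sigma^{\le N}$ an *$N$-solution* if
$$(X\sqcup_T Y)\cap\Sigma^{\le N}=L\cap\Sigma^{\le N}.$$
For each $N$ there are finitely many candidate pairs, and each can be checked, since only trajectories of length at most $N$ matter.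

**Step 2. Solutions restrict and glue.** A word of length at most $N$ in a shuffle comes from components of length at most $N$. So restricting a decomposition, or an $N'$-solution with $N'\ge N$, to $\Sigma^{\le N}$ gives an $N$-solution. Conversely, let $(X_N,Y_N)$, $N=0,1,2,\dots$, be $N$-solutions, each the restriction of the next, and let $L_1=\bigcup X_N$, $L_2=\bigcup Y_N$. Then $L_1\cap\Sigma^{\le N}=X_N$ and $L_2\cap\Sigma^{\le N}=Y_N$. So the words of length at most $N$ in $L_1\sqcup_T L_2$ are those in $X_N\sqcup_T Y_N$, which are those of $L$. As $N$ is arbitrary, $L=L_1\sqcup_T L_2$.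

**Step 3. Compactness.** Arrange all $N$-solutions in a tree below an added root, the parent of an $(N+1)$-solution being its restriction to $\Sigma^{\le N}$. Each level is finite. If an $N$-solution exists for every $N$, the tree is infinite, and König's lemma gives an infinite branch, hence a decomposition by Step 2. Conversely, a decomposition restricts to an $N$-solution for every $N$. So $L$ has a decomposition iff for every $N$ an $N$-solution exists. This is a $\Pi^0_1$ condition. $\blacksquare$

For regular $T$ the promise that $T$ is $k$-thin is itself decidable, so it does not affect the complexity: the $(k+1)$-tuples of pairwise distinct words of $T$ of equal length, read as words over $\{0,1\}^{k+1}$, form an effectively regular language, and $T$ is $k$-thin iff this language is empty.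

So non-existence can always be confirmed by a finite search. For existence, one would enumerate all pairs of regular languages and test $L=L_1\sqcup_T L_2$, which is possible for regular $T,L$ by Step 1 of Section 3. The two searches together would decide the problem if every decomposable $L$ had a decomposition with regular components. For letter-bounded regular $T$ that is the case. For 2-thin regular $T$ it is exactly what fails, and Theorem 2(6) says how badly: sometimes not even recursive components exist.

## 5. Unary languages: bits and an implication gadget

We now translate the problem for $L\subseteq a^*$ into constraints on bits. For languages $L_1,L_2\subseteq\Sigma^*$ put $x_p=1$ if $a^p\in L_1$ and $x_p=0$ otherwise; put $y_q=1$ if $a^q\in L_2$ and $y_q=0$ otherwise.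

**Lemma 1.** If $L\subseteq a^*$ and $L=L_1\sqcup_T L_2$, then for all $n$
$$a^n\in L\iff\exists t\in T:\ |t|=n,\ x_{|t|_0}=1\ \text{and}\ y_{|t|_1}=1. \tag{2}$$
Conversely, if $L\subseteq a^*$, $L_1,L_2\subseteq a^*$, and (2) holds for all $n$, then $L=L_1\sqcup_T L_2$.

*Proof.* If $|x|=|t|_0$ and $|y|=|t|_1$, then $x\sqcup_t y$ is a single word of length $|t|$ made up of the letters of $x$ and $y$. So it lies in $a^*$ iff $x,y\in a^*$, in which case $x=a^{|t|_0}$, $y=a^{|t|_1}$ and the word is $a^{|t|}$. Hence the right side of (2) says precisely that $a^n\in L_1\sqcup_T L_2$. This gives the first claim. For the second, if $L_1,L_2\subseteq a^*$ then $L_1\sqcup_T L_2\subseteq a^*$, and (2) says that this language and $L$ contain the same powers of $a$. $\square$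

Only the letter counts $(|t|_0,|t|_1)$ matter now. Reading (2) length by length, a single trajectory with counts $(p,q)$ and a word in $L$ forces $x_p=y_q=1$. Any trajectory with counts $(p,q)$ whose length is not a length of $L$ forbids $x_p=y_q=1$. Two trajectories and a word in $L$ give a *disjunction*
$$(x_p\wedge y_q)\ \vee\ (x_{p'}\wedge y_{q'}).$$
Disjunction is what 1-thinness does not offer, and Section 1 shows how to use it. Pick a bit $y_q$ reserved for one purpose and a helper bit $y_h$, and impose
$$\neg(x_p\wedge y_q),\qquad (x_1\wedge y_q)\vee(x_{p'}\wedge y_h). \tag{3}$$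
If $x_p=1$, the first constraint gives $y_q=0$, and then the second gives $x_{p'}=1$. So (3) forces the implication $x_p\Rightarrow x_{p'}$. It forces nothing else on $x_p,x_{p'}$: set $x_1=y_h=1$ and $y_q=1-x_p$. Then the first constraint holds; the second holds through its first part if $x_p=0$, and through its second part if $x_p=x_{p'}=1$. In Section 1 we had $p=3$, $q=7$, $p'=6$, $h=2$.

With implications we can encode "if $p$ is reachable, so is $p'$". A finite automaton for $T$ must provide infinitely many implications at once. One loop in a regular expression does it: in $0^{B}1^{D}(0^{A}1^{C})^*$ the $m$-th word has counts $(Am+B,\,Cm+D)$, so the loop couples $Am+B$ with $Cm+D$ for all $m$. We therefore need an undecidable reachability problem whose moves are $Am+B\to Cm+D$. The budget of two trajectories per length is met by giving every family its own residue class of lengths.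

## 6. Affine rules and counter machines

This section supplies the undecidable reachability problem.

**Definition 4 (rule system).** A *rule* is a quadruple $(A,B;C,D)$ of natural numbers with $A,C\ge1$. It allows the *steps* $Am+B\to Cm+D$ for all $m\in\mathbb N$. Its *inverse* is the rule $(C,D;A,B)$. A *rule system* is a nonempty finite list of rules. A number $p'$ is *reachable* from $p$ if a finite, possibly empty, sequence of steps leads from $p$ to $p'$. A set $S\subseteq\mathbb N$ is *closed* if $p\in S$ and a step $p\to p'$ imply $p'\in S$.

For example, the rules $(2,0;1,0)$ and $(2,1;6,4)$ allow $2m\to m$ and $2m+1\to 6m+4$. From $3$ we reach $10,5,16,8,4,2,1$ in turn, and then $1\to4$ closes a cycle. The set of numbers reachable from $1$ is $\{1,2,4\}$, which is closed. The set of numbers reachable from a given number is always closed.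

**Counter machines.** A machine has counters $1,\dots,d$ holding natural numbers and states $0,\dots,r-1$. Each non-halting state has one instruction: either INC$(c,s')$, which increments counter $c$ and goes to $s'$, or DEC$(c,s_0,s_1)$, which goes to $s_0$ if counter $c$ is $0$, and otherwise decrements it and goes to $s_1$. By the standard theorem (Minsky, *Computation: Finite and Infinite Machines*, 1967; Shepherdson–Sturgis, J. ACM 1963) such machines compute all partial recursive functions. So there is a machine $\mathcal M$ with a non-halting start state $s_{st}$ and two distinct halting states $s_{acc},s_{rej}$ such that, started with $e$ in counter 1 and $0$ in all other counters,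

* it halts in $s_{acc}$ with all counters $0$ if $\psi(e)=0$;
* it halts in $s_{rej}$ with all counters $0$ if $\psi(e)=1$;
* it never halts otherwise.

To get this from a machine computing $\psi$, clear all counters except the output counter, then test the output. If it is $0$, go to $s_{acc}$. Otherwise decrement; if it is now $0$, go to $s_{rej}$, and if not, loop forever.

**The rules $\rho$.** Let $p_1<\dots<p_d$ be the first $d$ primes. Code the configuration with state $s$ and counters $n_1,\dots,n_d$ by the number $r\,p_1^{n_1}\cdots p_d^{n_d}+s$. Let $\rho$ consist of

* for each state $s$ with INC$(c,s')$: the rule $(r,s;\;p_cr,s')$;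
* for each state $s$ with DEC$(c,s_0,s_1)$: the rule $(p_cr,s;\;r,s_1)$ and, for $1\le e<p_c$, the rules $(p_cr,er+s;\;p_cr,er+s_0)$.

As an example take one counter, so $p_1=2$, and $r=2$ states, with state $0$ carrying DEC$(1,1,0)$ and state $1$ halting. The rules are $(4,0;2,0)$ and $(4,2;4,3)$. Starting in state $0$ with counter value $2$, the code is $2\cdot2^2+0=8$, and the run is $8\to4\to2\to3$. The last number is $2\cdot2^0+1$, the code of state $1$ with counter $0$.

**The steps of $\rho$ form a partial function $f:\mathbb N\to\mathbb N$.** Every number is uniquely $rm+s$ with $0\le s<r$. If $s$ is halting, no rule applies. If $s$ carries INC$(c,s')$, only the rule $(r,s;p_cr,s')$ applies, with parameter $m$, and it gives $p_crm+s'$. If $s$ carries DEC$(c,s_0,s_1)$, write $m=p_cm'+e$ with $0\le e<p_c$. Then $rm+s=p_crm'+er+s$, so exactly one rule applies, for exactly one parameter value $m'$. It gives $rm'+s_1$ if $e=0$, and $p_crm'+er+s_0=rm+s_0$ if $e\ge1$.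

On codes, $m=\prod p_j^{n_j}$. Multiplying $m$ by $p_c$ increments counter $c$; we have $p_c\mid m$ iff $n_c\ge1$; and dividing by $p_c$ decrements counter $c$. So on codes of configurations $f$ is exactly the machine step. Put
$$c_e=r2^e+s_{st},\qquad\alpha=r+s_{acc},\qquad\beta=r+s_{rej}.$$
These code the start configuration on input $e$ (as $p_1=2$) and the two final configurations. They are all at least $1$, and for each $e$ they are pairwise distinct, because the three states are distinct residues modulo $r$.

**Lemma 2.** Under $\rho$, $\alpha$ is reachable from $c_e$ iff $e\in A_0$, and $\beta$ is reachable from $c_e$ iff $e\in B_0$. If $e\in A_0$, only finitely many numbers are reachable from $c_e$. The numbers $\alpha,\beta$ are not in the domain of $f$.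

*Proof.* The numbers reachable from $c_e$ are the iterates $f^i(c_e)$, that is, the codes of the configurations in the run of $\mathcal M$ on $e$. The run contains the configuration coded by $\alpha$ iff it halts in $s_{acc}$ with all counters $0$, and by the three cases above this happens iff $\psi(e)=0$. The same argument works for $\beta$ and $\psi(e)=1$. If $e\in A_0$, the run is finite. Halting states admit no rule, so $\alpha,\beta\notin\operatorname{dom}f$. $\square$

## 7. The set of trajectories attached to a rule system

We turn a rule system and two numbers $u,v$ into $T$ and $L$ so that a decomposition amounts to a closed set containing $u$ and missing $v$.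

**Input.** A rule system $(A_i,B_i;C_i,D_i)$, $0\le i<R$, with $R\ge1$; numbers $u,v\ge1$ with $u\ne v$; and a modulus $M\ge2R+1$. We take $M=2R+1$ everywhere except in one place in Section 10, where $M=2R+2$. In any case $M\ge3$. Define
$$T=\{0^{Mu},0^{Mv}\}\cup\bigcup_{i<R}(P_i\cup Q_i\cup Q_i'),\qquad L=\{a^{Mu}\}\cup\bigcup_{i<R}a^{MD_i+2i+2}(a^{MC_i})^*,$$
$$P_i=0^{MB_i}1^{MD_i+2i+1}(0^{MA_i}1^{MC_i})^*,\quad Q_i=0\,1^{MD_i+2i+1}(1^{MC_i})^*,\quad Q_i'=0^{MD_i}1^{2i+2}(0^{MC_i})^*.$$
For $i<R$ and $m\in\mathbb N$ write
$$p=A_im+B_i,\qquad p'=C_im+D_i,\qquad q_{i,m}=Mp'+2i+1.$$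
Counting letters in the $m$-th word (with $m$ passes through the loop) of each family gives:

| family | $(\lvert t\rvert_0,\lvert t\rvert_1)$ | length | residue mod $M$ |
|---|---|---|---|
| $P_i$ | $(Mp,\;q_{i,m})$ | $M(p+p')+2i+1$ | $2i+1$ |
| $Q_i$ | $(1,\;q_{i,m})$ | $q_{i,m}+1=Mp'+2i+2$ | $2i+2$ |
| $Q_i'$ | $(Mp',\;2i+2)$ | $Mp'+2i+2=q_{i,m}+1$ | $2i+2$ |

This is gadget (3) for the step $p\to p'$, with numbers scaled by $M$: $P_i$ supplies the forbidden pair $x_{Mp},y_{q_{i,m}}$, while $Q_i$ and $Q_i'$ supply the two parts of the disjunction, with helper bits $x_1$ and $y_{2i+2}$. The two words $0^{Mu},0^{Mv}$ supply the initial and the final condition.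

**Checking thinness.** The residue $0$ and the residues $2i+1,2i+2$ for $i<R$ are the numbers $0,1,\dots,2R$, which are pairwise distinct modulo $M\ge2R+1$. Since $A_i,C_i\ge1$, different $m$ give different lengths within each family. Therefore:

* (a) The only word of $T$ of length $Mu$ is $0^{Mu}$, the only word of length $Mv$ is $0^{Mv}$, and $T$ has no other word of length $\equiv0\pmod M$.
* (b) For each length $\equiv2i+1\pmod M$, $T$ contains at most one word, and it lies in $P_i$.
* (c) The words of $T$ of length $q_{i,m}+1$ are exactly the $m$-th words of $Q_i$ and $Q_i'$, and $T$ has no other words of length $\equiv2i+2\pmod M$.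

No word of $T$ or $L$ has a length with any other residue. So $T$ is regular and 2-thin, and $L$ is regular. Moreover $a^{Mu}\in L$ and $a^{Mv}\notin L$, and $a^{Mu}$ is the only word of $L$ of length $\equiv0$; $L$ has no word of length $\equiv2i+1$; and the words of $L$ of length $\equiv2i+2$ are exactly the $a^{q_{i,m}+1}$, $m\in\mathbb N$.

**A one-rule example.** Take the single rule $(1,0;1,1)$, that is $m\to m+1$, and $M=3$. Then $q_{0,m}=3m+4$,
$$P_0=1^4(0^31^3)^*,\qquad Q_0=0\,1^4(1^3)^*,\qquad Q_0'=0^31^2(0^3)^*,$$
and $L=\{a^{3u}\}\cup\{a^5,a^8,a^{11},\dots\}$. For $u=1$, $v=2$, the words $0^3$, $0^6$ and the $m=1$ words of the three families have the counts $(3,0)$, $(6,0)$, $(3,7)$, $(1,7)$, $(6,2)$: this is the example of Section 1, so there is no decomposition, as $2$ is reachable from $1$. For $u=2$, $v=1$, put $L_1=\{a\}\cup\{a^6,a^9,a^{12},\dots\}$ and $L_2=\{\varepsilon,a^2,a^4,a^7\}$. The trajectory $0^6$ gives $a^6$, and $0^3$ gives nothing. The words of $P_0$, with counts $(3m,3m+4)$, give nothing: $a^{3m}\notin L_1$ for $m\le1$, and $a^{3m+4}\notin L_2$ for $m\ge2$. From $Q_0$ we get $a^5,a^8$, and from $Q_0'$, with counts $(3m+3,2)$, we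 get $a^8,a^{11},\dots$. So $L_1\sqcup_T L_2=L$.

## 8. Decompositions and closed sets

The lemma below makes the correspondence exact. Part (i) says what every decomposition must satisfy, and part (ii) builds one from a closed set.

**Lemma 3.** Let $T,L$ be as in Section 7.

* (i) If $L=L_1\sqcup_T L_2$, then $y_0=1$, $x_{Mu}=1$ and $x_{Mv}=0$. For each step $p=A_im+B_i\to p'=C_im+D_i$:
$$x_{Mp}=1\Rightarrow y_{q_{i,m}}=0,\qquad y_{q_{i,m}}=0\Rightarrow x_{Mp'}=1. \tag{4}$$
* (ii) If $S\subseteq\mathbb N$ is closed, $u\in S$ and $v\notin S$, then the following is a $T$-shuffle decomposition of $L$: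
$$L_1=\{a\}\cup\{a^{Mp}:p\in S\},$$
$$L_2=\{\varepsilon\}\cup\{a^{2i+2}:i<R\}\cup\{a^{q_{i,m}}:i<R,\ m\in\mathbb N,\ A_im+B_i\notin S\}. \tag{5}$$
* (iii) $L$ has a $T$-shuffle decomposition iff $v$ is not reachable from $u$.
* (iv) If $v$ is not reachable from $u$ and only finitely many numbers are reachable from $u$, there is a decomposition with $L_1$ finite and $L_2$ regular.

*Proof.* **Part (i): reading off the constraints.** We apply (2) at four kinds of lengths.

* Length $Mu$: the only trajectory is $0^{Mu}$ and $a^{Mu}\in L$, so $x_{Mu}=y_0=1$.
* Length $Mv$: $0^{Mv}\in T$ and $a^{Mv}\notin L$, so $x_{Mv}$ and $y_0$ are not both $1$. As $y_0=1$, $x_{Mv}=0$.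
* Length $M(p+p')+2i+1$: the $m$-th word of $P_i$ has this length and counts $(Mp,q_{i,m})$, and $L$ has no word of this length. So $x_{Mp}$ and $y_{q_{i,m}}$ are not both $1$.
* Length $q_{i,m}+1$: $a^{q_{i,m}+1}\in L$, so by (c) either $x_1=y_{q_{i,m}}=1$ or $x_{Mp'}=y_{2i+2}=1$. If $y_{q_{i,m}}=0$, the second alternative holds, so $x_{Mp'}=1$.

**Part (ii): the bits of the proposed components.** First we check that the listed words do not interfere with one another. Since $M\ge3$, no $Mp$ equals $1$, so $x_{Mp}=1$ iff $p\in S$; also $x_1=1$. The residue of $q_{i,m}$ modulo $M$ is $2i+1$, which determines $i$; then $C_i\ge1$ shows that $q_{i,m}=M(C_im+D_i)+2i+1$ determines $m$. The numbers $0$ and $2j+2$ ($j<R$) have residues $0$ and $2j+2\le2R$, none of which is of the form $2i+1$ with $i<R$. So $q_{i,m}$ differs from all of them, and $y_{q_{i,m}}=1$ iff $A_im+B_i\notin S$. Finally $y_0=1$ and $y_{2i+2}=1$ for $i<R$.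

**Part (ii): verifying (2).** We go by the residue of $n$ modulo $M$.

* $n\equiv0$. By (a), only $n=Mu$ and $n=Mv$ have trajectories. For $n=Mu$: $x_{Mu}=y_0=1$ since $u\in S$, and $a^{Mu}\in L$. For $n=Mv$: $x_{Mv}=0$ since $v\notin S$, and $a^{Mv}\notin L$. For other such $n$ both sides of (2) are false.
* $n\equiv2i+1$ with $i<R$. Then $a^n\notin L$. By (b), the only possible trajectory has counts $(Mp,q_{i,m})$ with $p=A_im+B_i$ for some $m$. Here $x_{Mp}=1$ iff $p\in S$, and $y_{q_{i,m}}=1$ iff $p\notin S$; never both. So both sides are false.
* $n\equiv2i+2$ with $i<R$. If $n$ is not of the form $q_{i,m}+1$, both sides are false. If $n=q_{i,m}+1$, then $a^n\in L$, and we need a trajectory. Let $p=A_im+B_i$ and $p'=C_im+D_i$. If $p\notin S$, then $x_1=y_{q_{i,m}}=1$, so the $m$-th word of $Q_i$ produces $a^n$. If $p\in S$, then $p'\in S$ because $S$ is closed, so $x_{Mp'}=y_{2i+2}=1$ and the $m$-th word of $Q_i'$ produces $a^n$.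
* $n$ has any other residue (possible only if $M>2R+1$). Neither $T$ nor $L$ has a word of length $n$, so both sides are false.

By Lemma 1, $L=L_1\sqcup_T L_2$.

**Part (iii): reachability decides.** If there is a decomposition, then by (i) $x_{Mu}=1$, and by (4) $x_{Mp}=1$ implies $x_{Mp'}=1$ for every step $p\to p'$. By induction on the number of steps, $x_{Mp}=1$ for every $p$ reachable from $u$. Since $x_{Mv}=0$, $v$ is not reachable from $u$. Conversely, if $v$ is not reachable from $u$, let $S$ be the set of numbers reachable from $u$. It is closed, contains $u$ and misses $v$, so (ii) gives a decomposition.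

**Part (iv): simple components for finite orbits.** Take $S$ as in (iii), now finite. Then $L_1$ is finite. For each $i$ the set $\{m:A_im+B_i\notin S\}$ is cofinite, because $A_i\ge1$. So $L_2$ is the union of a finite set and, for each $i<R$, a cofinite subset of $a^{MD_i+2i+1}(a^{MC_i})^*=\{a^{q_{i,m}}:m\in\mathbb N\}$. Hence $L_2$ is regular. $\square$

**Remark.** In every instance of Section 7, each decomposition has $a^{Mu}\in L_1$ with $Mu\ge1$. Moreover, $L_2$ contains a nonempty word, because by (c) the word $a^{q_{i,m}+1}\in L$ is produced by a trajectory containing a $1$. So adding the requirement $L_1,L_2\ne\{\varepsilon\}$ changes nothing for these instances.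

## 9. Undecidability, completeness and inseparability for 2-thin $T$

**Proof of Theorem 1.** Given $e$, apply the construction to $\rho$ with $u=c_e$, $v=\beta$ and $M=2R+1$, where $R$ is the number of rules of $\rho$. This is allowed: $c_e,\beta\ge1$ and $c_e\ne\beta$. Automata for the 2-thin regular set $T$ and for $L\subseteq a^*$ are computable from $e$. By Lemma 3(iii) and Lemma 2,
$$L\ \text{has a}\ T\text{-shuffle decomposition}\iff\beta\ \text{is not reachable from}\ c_e\iff e\notin B_0. \tag{6}$$
Since $B_0$ is not recursive, no algorithm decides the problem for 2-thin regular $T$ and regular $L\subseteq a^*$. A single algorithm for all $(k,T,L)$, run with $k=2$, would be such an algorithm. $\blacksquare$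

**Proof of the hardness in Theorem 2(2).** By (6), $e\mapsto(T,L)$ is a computable many-one reduction of $\mathbb N\setminus B_0$ to the decomposition problem. As $B_0$ is $\Sigma^0_1$-complete, $\mathbb N\setminus B_0$ is $\Pi^0_1$-complete. The sets $T$ are 2-thin, hence $k$-thin for every $k\ge2$. With the upper bound of Section 4, the problem is $\Pi^0_1$-complete for every fixed $k\ge2$. $\blacksquare$

Together with Theorem 2(1), this shows that the threshold lies exactly between $k=1$ and $k=2$.

**Proof of Theorem 2(3).** Use the same reduction. If $e\in B_0$, there is no decomposition, by (6). If $e\in A_0$, then $e\notin B_0$, so by Lemma 2 $\beta$ is not reachable from $c_e$ and only finitely many numbers are. By Lemma 3(iv) there is a decomposition with $L_1$ finite and $L_2$ regular. Suppose a recursive set of instances contained all instances of the second kind in the theorem (finite $L_1$, regular $L_2$) and none of the first kind (no decomposition). The set of all $e$ whose instance belongs to it would be recursive, contain $A_0$ and miss $B_0$, which is impossible.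

Let $\mathcal C$ contain all regular languages. The instances having a decomposition with components in $\mathcal C$ include all those of the second kind, since finite languages are regular, and none of the first kind. If this set were decidable, it would be a separation as just excluded. $\blacksquare$

## 10. Keeping $L$ fixed, keeping $T$ fixed

In the reduction so far, the input $e$ enters through $u=c_e$, and so appears both in $T$ and in $L$. The number $v$ appears only in the single trajectory $0^{Mv}$. To keep $L$ fixed we put the input in the role of $v$, which means running the machine backward.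

**Proof of Theorem 2(4).** Apply the construction, with $M=2R+1$, to the inverse rules $\rho^{-1}=\{(C,D;A,B):(A,B;C,D)\in\rho\}$ with $u=\alpha$ and $v=c_e$. This is allowed, since $\alpha,c_e\ge1$ and $\alpha\ne c_e$, and the quadruples in $\rho^{-1}$ are rules. The language $L$ depends only on $\rho^{-1}$ and $\alpha$. By (a), $0^{Mv}$ is not contained in the other parts of $T$, so
$$T_0=T\setminus\{0^{Mv}\}=\{0^{M\alpha}\}\cup\bigcup_{i<R}(P_i\cup Q_i\cup Q_i')$$
also depends only on $\rho^{-1}$ and $\alpha$. Hence $L$ and $T_0$ are fixed regular languages and $T=T_0\cup\{0^n\}$ with $n=Mc_e$; this set is 2-thin. By Lemma 3(iii), $L$ has a $T$-shuffle decomposition iff $c_e$ is not reachable from $\alpha$ under $\rho^{-1}$. Reversing a sequence of steps, this holds iff $\alpha$ is not reachable from $c_e$ under $\rho$, that is, by Lemma 2, iff $e\notin A_0$. Since $e\mapsto Mc_e$ is computable and $A_0$ is not recursive, the question for input $n$ is undecidable. $\blacksquare$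

To keep $T$ fixed, the condition "$x_{Mc_e}=1$" must be imposed by $L$ alone. We add one family of trajectories that offers a test of $x_{Mm}$ for every $m$, each at its own length, and let $L$ switch on exactly one of the tests. The family needs one more residue class, hence the larger modulus.

**Proof of Theorem 2(5).** Let $R$ be the number of rules of $\rho$ and $M=2R+2$. Let $T^-$ and $L_0$ be the set of trajectories and the language of Section 7 for $\rho$, this $M$, and $\alpha,\beta$ in the roles of $u,v$:
$$T^-=\{0^{M\alpha},0^{M\beta}\}\cup\bigcup_{i<R}(P_i\cup Q_i\cup Q_i'),\qquad L_0=\{a^{M\alpha}\}\cup\bigcup_{i<R}a^{MD_i+2i+2}(a^{MC_i})^*.$$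
Put
$$T=T^-\cup1^{2R+1}(0^M1^M)^*,\qquad L=L_0\cup\{a^{2Mc_e+2R+1}\}.$$
Then $T$ and $L_0$ are fixed.

**Step 1. The new family does not disturb the old ones.** The $m$-th word of $1^{2R+1}(0^M1^M)^*$ has counts $(Mm,\,Mm+2R+1)$ and length $2Mm+2R+1\equiv2R+1\pmod M$. All lengths in $T^-$ and $L_0$ have residues in $\{0,\dots,2R\}$. So at each length $\equiv2R+1$ the set $T$ has at most one word, it belongs to the new family, and at all other lengths $T$ agrees with $T^-$ and $L$ with $L_0$. In particular $T$ is regular and 2-thin.

**Step 2. A decomposition excludes reachability.** Let $L=L_1\sqcup_T L_2$. The proof of Lemma 3(i) uses (2) only at lengths with residues $0,\dots,2R$, where nothing has changed. So $x_{M\alpha}=y_0=1$, $x_{M\beta}=0$, and $x_{Mp}=1$ implies $x_{Mp'}=1$ for each step $p\to p'$ of $\rho$. At length $2Mc_e+2R+1$ the only trajectory has counts $(Mc_e,\,Mc_e+2R+1)$, and the word is in $L$, so $x_{Mc_e}=1$. By induction $x_{Mp}=1$ for every $p$ reachable from $c_e$. Hence $\beta$ is not reachable from $c_e$.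

**Step 3. Non-reachability gives a decomposition.** Suppose $\beta$ is not reachable from $c_e$. Let $S$ consist of $\alpha$ and all numbers reachable from $c_e$. It is closed, since $\alpha\notin\operatorname{dom}f$ means that no step starts at $\alpha$. Also $\alpha\in S$, and $\beta\notin S$ because $\beta\ne\alpha$. Take $L_1,L_2$ from (5) for this $S$ and add the word $a^{Mc_e+2R+1}$ to $L_2$. We verify (2).

At lengths $n$ with residues $0,\dots,2R$, the trajectories use only the bits $x_p$ together with $y_0$, $y_{2i+2}$ and $y_{q_{i,m}}$. Their indices in $y$ have residues in $\{0,\dots,2R\}$, so the added word, whose length has residue $2R+1$, does not affect them. Lemma 3(ii), applied to $T^-$ and $L_0$, gives (2) at these lengths.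

At lengths $n\equiv2R+1$ not of the form $2Mm+2R+1$, both sides of (2) are false. Let $n=2Mm+2R+1$. The only trajectory requires $x_{Mm}=1$ and $y_{Mm+2R+1}=1$. The words in (5) for $L_2$ have lengths with residues in $\{0,\dots,2R\}$, so $y_{Mm+2R+1}=1$ iff $m=c_e$. And $x_{Mc_e}=1$, since $c_e\in S$. So the right side of (2) holds iff $m=c_e$, exactly as for $L$. By Lemma 1, $L=L_1\sqcup_T L_2$.

**Step 4. Conclusion for (5).** By Lemma 2, $L_0\cup\{a^n\}$ with $n=2Mc_e+2R+1$ has a $T$-shuffle decomposition iff $e\notin B_0$. Since $n$ is computable from $e$, the question for input $n$ is undecidable. $\blacksquare$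

## 11. A decomposable language without recursive components

By (4), the bits of a decomposition propagate along steps in one direction only. If we include all inverse rules, the bits $x_{Mp}$ become constant along whole runs of the machine. Then fixing the bits at $\alpha$ and $\beta$ to be $1$ and $0$ forces every decomposition to separate accepting from rejecting inputs.

**Proof of Theorem 2(6).** Apply the construction, with $M$ equal to twice the number of rules plus one, to the rule system $\rho\cup\rho^{-1}$ consisting of all rules of $\rho$ and all their inverses, with $u=\alpha$ and $v=\beta$. This gives one 2-thin regular $T$ and one regular $L\subseteq a^*$.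

**Step 1. A decomposition exists.** By Lemma 3(iii) we must show that $\beta$ is not reachable from $\alpha$ under $\rho\cup\rho^{-1}$. Write $p\sim p'$ if $f^i(p)=f^j(p')$ for some $i,j\ge0$, both sides being defined. This relation is reflexive and symmetric. It is transitive: let $f^i(p)=f^j(p')$ and $f^k(p')=f^l(p'')$. If $j\le k$, applying $f^{k-j}$ to the first equation gives $f^{i+k-j}(p)=f^k(p')=f^l(p'')$, where everything is defined because $f^k(p')$ is. If $j>k$, applying $f^{j-k}$ to the second gives $f^{l+j-k}(p'')=f^j(p')=f^i(p)$ in the same way. A step of $\rho$ has the form $p\to f(p)$, and $f^1(p)=f^0(f(p))$, so its two ends are related; the same holds for steps of $\rho^{-1}$. So if $\beta$ were reachable from $\alpha$, we would have $f^i(\alpha)=f^j(\beta)$ for some $i,j$. As $\alpha,\beta\notin\operatorname{dom}f$, this forces $i=j=0$ and $\alpha=\beta$, a contradiction.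

Now let $(L_1,L_2)$ be any decomposition of $L$. By Lemma 3(i), $x_{M\alpha}=1$, $x_{M\beta}=0$, and $x_{Mp}=1$ implies $x_{Mp'}=1$ for all steps $p\to p'$ of $\rho$ and of $\rho^{-1}$.

**Step 2. $L_1$ is not recursive.** We show that $\{e:a^{Mc_e}\in L_1\}$ contains $A_0$ and misses $B_0$. If $e\in A_0$, then $\alpha$ is reachable from $c_e$ under $\rho$, so $c_e$ is reachable from $\alpha$ by inverse steps, and $x_{M\alpha}=1$ gives $x_{Mc_e}=1$. If $e\in B_0$, then $\beta$ is reachable from $c_e$, so $x_{Mc_e}=1$ would give $x_{M\beta}=1$; hence $x_{Mc_e}=0$. If $L_1$ were recursive, this set would be a recursive separation of $A_0$ and $B_0$, which is impossible.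

**Step 3. $L_2$ is not recursive.** We read the same information off the private bit of the first step of the run. Since $s_{st}$ is non-halting, exactly one rule of $\rho$ applies to $c_e$. Let $i$ be its index in the list $\rho\cup\rho^{-1}$, let $m$ be its parameter, and put $q_e=q_{i,m}$. The number $q_e$ is computable from $e$, and the step is $c_e\to f(c_e)$.

If $e\in A_0$, then $x_{Mc_e}=1$ by Step 2, and the first implication in (4) gives $y_{q_e}=0$.

If $e\in B_0$, then $\beta$ is reachable from $c_e$ and $c_e\ne\beta$, so $\beta$ is reachable from $f(c_e)$. Hence $x_{Mf(c_e)}=0$, since otherwise $x_{M\beta}=1$. By the second implication in (4), $y_{q_e}=0$ would give $x_{Mf(c_e)}=1$; so $y_{q_e}=1$.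

Therefore $\{e:a^{q_e}\notin L_2\}$ contains $A_0$ and misses $B_0$. It would be recursive if $L_2$ were, so $L_2$ is not recursive. $\blacksquare$
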